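\title{Products of codistance relations in twin buildings}

\begin{abstract}
The chambers of a twin building of type $(W,I)$ carry two families of binary relations indexed by $W$: relations $f_w$ given by the distance in each half, and relations $r_w$ given by the codistance between the halves. We consider the conjecture that in a thick twin building every $f_v$ that meets a product $r_t\circ r_u$ is contained in it. We show that the conjecture is false. For every universal Coxeter system of rank at least $3$ and any prescribed panel sizes, all at least $3$, we construct a thick twin building in which it fails for an explicit triple $(t,u,v)$. The rank is sharp: the conjecture holds for all thick twin buildings of rank at most $2$. It also holds for all thick twin buildings of spherical type, and whenever $t^{-1}$ and $v$, or $u$ and $v^{-1}$, have a common upper bound in the weak order.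
\end{abstract}

\section{The question and the results}\label{sec:intro}

Throughout, $(W,I)$ is a Coxeter system with length function $\ell$; its \emph{rank} is $|I|$, and it is \emph{spherical} if $W$ is finite. Recall that $\ell(w^{-1})=\ell(w)$ and $\ell(iw)=\ell(w)\pm1$ for $w\in W$ and $i\in I$. A word $i_1\cdots i_n$ in the letters of $I$ is \emph{reduced} if the element that it represents has length $n$.

A \emph{building} of type $(W,I)$ is a nonempty set $Y$, whose elements are called \emph{chambers}, with a map $\delta\colon Y\times Y\to W$ such that for all $y,z\in Y$, with $w=\delta(y,z)$: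
\begin{itemize}
\item[(B1)] $w=1$ if and only if $y=z$;
\item[(B2)] if $\delta(y',y)=i\in I$, then $\delta(y',z)\in\{w,iw\}$, and $\delta(y',z)=iw$ if $\ell(iw)>\ell(w)$;
\item[(B3)] for every $i\in I$ there is $y'\in Y$ with $\delta(y',y)=i$ and $\delta(y',z)=iw$.
\end{itemize}
Two standard consequences are that $\delta(z,y)=\delta(y,z)^{-1}$ and that, for each $i\in I$, the relation $\delta(y,z)\in\{1,i\}$ is an equivalence relation. Its classes are the \emph{$i$-panels}. By (B3) with $z=y$, every panel has at least two chambers; the building is \emph{thick} if every panel has at least three.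

A \emph{twin building} $T$ of type $(W,I)$ consists of two buildings $(X_+,\delta_+)$ and $(X_-,\delta_-)$ of type $(W,I)$, its \emph{halves}, and a \emph{codistance} $\delta^*\colon(X_+\times X_-)\cup(X_-\times X_+)\to W$ such that for $\epsilon\in\{+,-\}$, $y\in X_\epsilon$ and $x\in X_{-\epsilon}$, with $w=\delta^*(y,x)$:
\begin{itemize}
\item[(Tw1)] $\delta^*(x,y)=w^{-1}$;
\item[(Tw2)] if $y'\in X_\epsilon$ satisfies $\delta_\epsilon(y',y)=i\in I$ and $\ell(iw)<\ell(w)$, then $\delta^*(y',x)=iw$;
\item[(Tw3)] for every $i\in I$ there is $y'\in X_\epsilon$ with $\delta_\epsilon(y',y)=i$ and $\delta^*(y',x)=iw$.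
\end{itemize}
Axiom (Tw2) is (B2) with the inequality reversed: a distance is forced when it grows, a codistance is forced when it shrinks. Chambers at codistance $1$ are called \emph{opposite}. The twin building is \emph{thick} if both halves are. We write $\delta$ for $\delta_\pm$ when the half is clear.

Let $X=X_+\cup X_-$. For $w\in W$ let $f_w$ be the set of pairs $(y,z)\in X\times X$ that lie in the same half and satisfy $\delta(y,z)=w$, and let $r_w$ be the set of pairs $(y,z)$ that lie in different halves and satisfy $\delta^*(y,z)=w^{-1}$. For relations $a,b\subseteq X\times X$ let $a\circ b$ be the set of pairs $(y,z)$ for which there is $x\in X$ with $(y,x)\in a$ and $(x,z)\in b$. The following conjecture is posed in \cite{HTB}.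

\medskip
\noindent\textbf{Conjecture C.} \emph{Let $T$ be a thick twin building of type $(W,I)$, and let $t,u,v\in W$ be such that $f_v\cap(r_t\circ r_u)$ is not empty. Then $f_v\subseteq r_t\circ r_u$.}
\medskip

The relations $f_w$ and $r_w$ partition $X\times X$, and $r_t\circ r_u$ consists of pairs in the same half. So the conjecture says that $r_t\circ r_u$ is a union of classes of the partition: whether two chambers $y,z$ have prescribed codistances from a common chamber of the other half should depend on $\delta(y,z)$ alone. For the simplest product of distance relations this is the case: $f_i\circ f_i=f_1\cup f_i$ for $i\in I$, because two distinct chambers of an $i$-panel have a third chamber in their panel. It is known that Conjecture C holds whenever $T$ admits a strongly transitive group of automorphisms, that is, a group of permutations of $X$ that preserves the two halves, $\delta_\pm$ and $\delta^*$ and is transitive on the opposite pairs in $X_+\times X_-$. One may therefore expect the conjecture to be a combinatorial shadow of homogeneity that survives without the group. The reason for doubt is that the middle chamber of $r_t\circ r_u$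 lies in the other half, so it cannot be looked for near $y$ or $z$ as in the case of $f_i\circ f_i$. This doubt is justified.

The system $(W,I)$ is \emph{universal} if $ij$ has infinite order for all $i\ne j$ in $I$. Then $W$ is the free product of the groups $\langle i\rangle\cong\mathbb{Z}/2$, a word is reduced if and only if no two consecutive letters are equal, and every element has exactly one reduced word.

\begin{theorem}\label{thm:counter}
Let $(W,I)$ be universal with $|I|\ge3$, let $a,b,c\in I$ be distinct, and let $k_i\ge3$ $(i\in I)$ be arbitrary cardinals. There is a thick twin building $T$ of type $(W,I)$, all of whose $i$-panels have $k_i$ chambers, such that for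
\[
v=bacababcba,\qquad t=bacb,\qquad u=acab
\]
we have $f_v\cap(r_t\circ r_u)\neq\emptyset$ but $f_v\not\subseteq r_t\circ r_u$.
\end{theorem}

For the positive results we use the \emph{weak order} on an arbitrary Coxeter group: $w\le w'$ if $\ell(w')=\ell(w)+\ell(w^{-1}w')$, that is, if some reduced word of $w'$ begins with a reduced word of $w$.

\begin{theorem}\label{thm:positive}
Let $T$ be a thick twin building of type $(W,I)$.
\begin{enumerate}
\item If $t^{-1}$ and $v$ have a common upper bound in the weak order, or $u$ and $v^{-1}$ do, then Conjecture C holds for $T$ and $(t,u,v)$. In particular it holds whenever $t=1$ or $u=1$.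
\item If $W$ is finite, Conjecture C holds for $T$.
\item If $|I|\le2$, Conjecture C holds for $T$.
\end{enumerate}
\end{theorem}

Together the two theorems show that Conjecture C holds for all thick twin buildings of rank $n$ if and only if $n\le2$. By the known result quoted above, the twin buildings of Theorem~\ref{thm:counter} admit no strongly transitive group of automorphisms.

Both proofs read the codistances from a chamber $x$ along a gallery from $y$ to $z$. Section~\ref{sec:profiles} describes the sequences that arise and restates the conjecture in terms of them. Section~\ref{sec:positive} proves Theorem~\ref{thm:positive}, and the proof shows what a counterexample has to look like. Section~\ref{sec:construction} builds twin buildings of universal type one panel at a time and isolates the free choices in the construction. Section~\ref{sec:forbid} uses these choices to keep one family of sequences away from one gallery, and Section~\ref{sec:rigid} shows that one sequence of the family is determined by its two ends, which gives Theorem~\ref{thm:counter}.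

\section{Codistances along a gallery}\label{sec:profiles}

In this section and the next, $(W,I)$ is arbitrary and $T$ is a thick twin building of type $(W,I)$.

A \emph{gallery of type} $(i_1,\dots,i_n)$ in a building is a sequence of chambers $y_0,\dots,y_n$ with $\delta(y_{j-1},y_j)=i_j$ for $1\le j\le n$. If $i_1\cdots i_n$ is a reduced word of $v$, then
\begin{equation}\label{eq:gallery}
\delta(y,z)=v\iff\text{there is a gallery of type }(i_1,\dots,i_n)\text{ from }y\text{ to }z.
\end{equation}
Indeed, along such a gallery (B2) gives $\delta(y_{j-1},y_n)=i_j\cdots i_n$ for $j=n,\dots,1$. Conversely, if $\delta(y,z)=v\ne1$, then (B3) gives $y_1$ with $\delta(y,y_1)=i_1$ and $\delta(y_1,z)=i_2\cdots i_n$, and we continue from $y_1$.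

\begin{lemma}\label{lem:panel}
Let $\epsilon\in\{+,-\}$ and $i\in I$.
\begin{enumerate}
\item Let $x\in X_{-\epsilon}$ and let $P\subseteq X_\epsilon$ be an $i$-panel. There is $w\in W$ with $\ell(iw)>\ell(w)$ such that exactly one $y\in P$ has $\delta^*(y,x)=iw$ and all other $y\in P$ have $\delta^*(y,x)=w$.
\item Let $y\in X_\epsilon$ and let $Q\subseteq X_{-\epsilon}$ be an $i$-panel. There is $w\in W$ with $\ell(wi)>\ell(w)$ such that exactly one $x\in Q$ has $\delta^*(y,x)=wi$ and all other $x\in Q$ have $\delta^*(y,x)=w$.
\item Let $D\in W$. For every $x\in X_{-\epsilon}$ there is $y\in X_\epsilon$ with $\delta^*(y,x)=D$, and for every $y\in X_\epsilon$ there is $x\in X_{-\epsilon}$ with $\delta^*(y,x)=D$.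
\end{enumerate}
\end{lemma}

\begin{proof}
(1) By (Tw3), two chambers of $P$ have values $w$ and $iw$ for some $w$, and we may name the values so that $\ell(iw)>\ell(w)$. By (Tw2), applied to a chamber of value $iw$, all other chambers of $P$ have value $w$.

(2) Apply (1) to $y$ and $Q$ and take inverses, using (Tw1).

(3) Start from any $y_0\in X_\epsilon$, put $w=\delta^*(y_0,x)$, write $Dw^{-1}=j_1\cdots j_m$ with $j_k\in I$, and apply (Tw3) with $j_m,\dots,j_1$ in turn. The second statement follows from the first, applied to $D^{-1}$ with the halves exchanged, and (Tw1).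
\end{proof}

The distinguished chamber in (1) is the \emph{projection} of $x$ to $P$, and the one in (2) is the projection of $y$ to $Q$. Thickness has not been used so far.

By part (1), two distinct chambers of an $i$-panel have values $(iw,w)$, $(w,iw)$ or $(w,w)$ with $\ell(iw)>\ell(w)$. We call a pair of elements of $W$ of one of these three forms an \emph{$i$-step}, and more precisely a \emph{drop}, a \emph{rise} or a \emph{stay}. Thus $(w',w'')$ is an $i$-step if and only if either $\ell(iw')<\ell(w')$ and $w''=iw'$ (the drop is forced), or $\ell(iw')>\ell(w')$ and $w''\in\{w',iw'\}$. The reverse $(w'',w')$ of an $i$-step is an $i$-step. A sequence $(w_0,\dots,w_n)$ is \emph{admissible} for $(i_1,\dots,i_n)$ if $(w_{j-1},w_j)$ is an $i_j$-step for each $j$. The \emph{profile} of $x\in X_{-\epsilon}$ along a gallery $y_0,\dots,y_n$ in $X_\epsilon$ is the sequence $(\delta^*(y_0,x),\dots,\delta^*(y_n,x))$.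

For $y,z\in X_\epsilon$ put
\[
E(y,z)=\{(\delta^*(y,x),\delta^*(z,x)) : x\in X_{-\epsilon}\}.
\]
We say that $x$ \emph{realizes} the pair $(\delta^*(y,x),\delta^*(z,x))$ for $(y,z)$. Now $(y,x)\in r_t$ means $\delta^*(y,x)=t^{-1}$, and $(x,z)\in r_u$ means $\delta^*(z,x)=u$ by (Tw1). Hence
\begin{equation}\label{eq:E}
(y,z)\in r_t\circ r_u\iff(t^{-1},u)\in E(y,z).
\end{equation}
For $v\in W$ and a reduced word $i_1\cdots i_n$ of $v$, let $L(v)$ be the set of pairs $(w_0,w_n)$ of ends of sequences $(w_0,\dots,w_n)$ that are admissible for $(i_1,\dots,i_n)$. Call a pair $(A,B)\in W\times W$ \emph{$v$-universal} if $(A,B)\in E(y,z)$ for all $(y,z)\in f_v$, in both halves.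

\begin{proposition}\label{prop:reform}
Let $i_1\cdots i_n$ be a reduced word of $v$, and define $L(v)$ by this word.
\begin{enumerate}
\item Every profile along a gallery of type $(i_1,\dots,i_n)$ is admissible, and $E(y,z)\subseteq L(v)$ for all $(y,z)\in f_v$.
\item For every $(A,B)\in L(v)$ and each $\epsilon$ there are $y',z'\in X_\epsilon$ with $\delta_\epsilon(y',z')=v$ and $(A,B)\in E(y',z')$.
\item The set $L(v)$ does not depend on the reduced word, and $f_v\cap(r_t\circ r_u)\ne\emptyset$ if and only if $(t^{-1},u)\in L(v)$. Conjecture C for $T$ and $(t,u,v)$ says: if $(t^{-1},u)\in L(v)$, then $(t^{-1},u)$ is $v$-universal.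
\end{enumerate}
\end{proposition}

\begin{proof}
(1) The first statement is Lemma~\ref{lem:panel}(1). The second follows by reading profiles along a gallery from $y$ to $z$ given by \eqref{eq:gallery}.

(2) Let $(w_0,\dots,w_n)$ be admissible with $w_0=A$ and $w_n=B$, and fix any $x\in X_{-\epsilon}$. By Lemma~\ref{lem:panel}(3) there is $y_0\in X_\epsilon$ with $\delta^*(y_0,x)=w_0$. Given $y_{j-1}$ with $\delta^*(y_{j-1},x)=w_{j-1}$, let $P$ be its $i_j$-panel and $p$ the projection of $x$ to $P$. We choose $y_j\in P\setminus\{y_{j-1}\}$ with $\delta^*(y_j,x)=w_j$. For a drop, $y_{j-1}=p$ and any other chamber will do. For a rise, $y_{j-1}\ne p$ and we take $y_j=p$. For a stay, we take a chamber different from $y_{j-1}$ and $p$, which exists by thickness. By \eqref{eq:gallery}, $\delta_\epsilon(y_0,y_n)=v$, and $x$ realizes $(A,B)$ for $(y_0,y_n)$.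

(3) By (1) and (2), $L(v)$ is the union of the sets $E(y,z)$ over $(y,z)\in f_v$, which does not involve the word. The rest follows from \eqref{eq:E}.
\end{proof}

So the set of pairs that are realized \emph{somewhere} depends only on $(W,I)$, and the question is whether they are realized \emph{everywhere}. In (2) the chamber $x$ is fixed first and the gallery is steered to fit it. In the conjecture the gallery is given, and $x$ must be found.

\begin{example}\label{ex:rankone}
Let $I=\{i\}$, so $W=\{1,i\}$ and each half is a single panel. By Lemma~\ref{lem:panel}(1) and (2), the pairs with $\delta^*(y,x)=i$ form the graph of a bijection $\pi\colon X_+\to X_-$. Here $L(i)=\{(i,1),(1,i),(1,1)\}$. For $y\ne z$ in $X_+$ these pairs are realized by $\pi(y)$, by $\pi(z)$, and by any third chamber of $X_-$, and the same holds with the halves exchanged. So all three pairs are $i$-universal. If the halves had only two chambers, $(1,1)$ would not be realized at all, so part (2) of the proposition needs thickness.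
\end{example}

\begin{remark}\label{rem:homogeneous}
Suppose that a group of permutations of $X$ preserves the halves, $\delta_\pm$ and $\delta^*$, and is transitive on the pairs at distance $v$ in each half. Then $E(y,z)$ is the same set for all such pairs in one half, and by Proposition~\ref{prop:reform} this set is $L(v)$. Hence Conjecture C holds for all triples with this $v$. In a counterexample, two pairs at the same distance must see the other half differently.
\end{remark}

\section{The weak order criterion and rank two}\label{sec:positive}

There is one situation in which $x$ is easy to find: when every step of every admissible sequence starting at $A$ is a forced drop. Then any $x$ with $\delta^*(y,x)=A$ has the right codistance from $z$. This happens when $v\le A$. The next lemma lets us move the first coordinate upward in the weak order until we are in this situation. It moves $x$ inside a panel, which multiplies both codistances on the right.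

\begin{lemma}\label{lem:lift}
Let $(A,B)\in L(v)$ and $i\in I$ with $\ell(Ai)>\ell(A)$. There is $B_1\in W$ with $(Ai,B_1)\in L(v)$ such that, for all $y,z$ in the same half, $(Ai,B_1)\in E(y,z)$ implies $(A,B)\in E(y,z)$.
\end{lemma}

\begin{proof}
By Proposition~\ref{prop:reform}(2) there are $y',z',x'$ with $\delta(y',z')=v$ such that $x'$ realizes $(A,B)$ for $(y',z')$. Let $Q'$ be the $i$-panel of $x'$, let $x_1'$ be the projection of $y'$ to $Q'$, and put $B_1=\delta^*(z',x_1')$. Since $\ell(Ai)>\ell(A)$, Lemma~\ref{lem:panel}(2) gives $x_1'\ne x'$ and $\delta^*(y',x_1')=Ai$. So $(Ai,B_1)\in L(v)$ by Proposition~\ref{prop:reform}(1), and $B_1\in\{B,Bi\}$.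

Let $x_1$ realize $(Ai,B_1)$ for a pair $(y,z)$. Let $Q$ be the $i$-panel of $x_1$, and let $p_y,p_z\in Q$ be the projections of $y$ and $z$. Then $x_1=p_y$, and every other chamber $x\in Q$ has $\delta^*(y,x)=A$. It remains to find $x\in Q\setminus\{x_1\}$ with $\delta^*(z,x)=B$.

If $\ell(Bi)<\ell(B)$, then $x'$ is the projection of $z'$ to $Q'$, and $x_1'\ne x'$ gives $B_1=Bi$. This is the shorter of the two values of $\delta^*(z,\cdot)$ on $Q$, so $x_1\neq p_z$ and $\delta^*(z,p_z)=B$. Take $x=p_z$.

If $\ell(Bi)>\ell(B)$ and $B_1=Bi$, then $x_1=p_z$, and any other chamber of $Q$ has $\delta^*(z,x)=B$.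

If $\ell(Bi)>\ell(B)$ and $B_1=B$, then $x_1\ne p_z$, and any chamber $x\in Q\setminus\{x_1,p_z\}$ has $\delta^*(z,x)=B$. Such a chamber exists by thickness.
\end{proof}

\begin{proposition}\label{prop:bound}
Let $(A,B)\in L(v)$. If $A$ and $v$ have a common upper bound $D$ in the weak order, then $(A,B)$ is $v$-universal.
\end{proposition}

\begin{proof}
Let $j_1\cdots j_m$ be a reduced word of $A^{-1}D$ and put $A_k=Aj_1\cdots j_k$. Since $\ell(D)=\ell(A)+m$ and each letter changes the length by one, $\ell(A_k)>\ell(A_{k-1})$ for all $k$. Applying Lemma~\ref{lem:lift} $m$ times, we obtain $B'$ with $(D,B')\in L(v)$ such that $(D,B')\in E(y,z)$ implies $(A,B)\in E(y,z)$. It suffices to show that $(D,B')$ is $v$-universal.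

Let $i_1\cdots i_n$ be a reduced word of $v$. Since $\ell(v^{-1}D)=\ell(D)-n$, the length decreases at each step of the sequence $D,\ i_1D,\ i_2i_1D,\ \dots,\ i_n\cdots i_1D=v^{-1}D$. So all steps of an admissible sequence starting at $D$ are forced drops, and $(D,v^{-1}D)$ is the only pair in $L(v)$ with first coordinate $D$. In particular $B'=v^{-1}D$. Given $(y,z)\in f_v$, choose $x$ with $\delta^*(y,x)=D$ by Lemma~\ref{lem:panel}(3). Then $(D,\delta^*(z,x))\in L(v)$ by Proposition~\ref{prop:reform}(1), so $\delta^*(z,x)=B'$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:positive}]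
(1) The first criterion is Proposition~\ref{prop:bound} with $A=t^{-1}$, together with Proposition~\ref{prop:reform}(3). For the second, pass to inverse relations. We have $f_w^{-1}=f_{w^{-1}}$, $r_w^{-1}=r_{w^{-1}}$ by (Tw1), and $(a\circ b)^{-1}=b^{-1}\circ a^{-1}$. So Conjecture C for $(t,u,v)$ is equivalent to Conjecture C for $(u^{-1},t^{-1},v^{-1})$, and the first criterion for this triple asks for a common upper bound of $u$ and $v^{-1}$. If $t=1$, then $v$ is an upper bound of $t^{-1}$ and $v$; if $u=1$, then $v^{-1}$ is an upper bound of $u$ and $v^{-1}$.

(2) A finite Coxeter group has a longest element $w^\circ$, and $\ell(w^{-1}w^\circ)=\ell(w^\circ)-\ell(w)$ for all $w$. So $w^\circ$ is an upper bound of all elements, and (1) applies.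

(3) If $|I|\le2$, then $W$ is finite or universal of rank $2$ (infinite dihedral). By (2) we may assume the latter. We show by induction on $n=\ell(v)$ that every $(A,B)\in L(v)$ is $v$-universal. For $n=0$ we have $v=1\le A$, and Proposition~\ref{prop:bound} applies with $D=A$. Let $n\ge1$, let $i_1\cdots i_n$ be the reduced word of $v$, and let $(w_0,\dots,w_n)$ be admissible with $w_0=A$ and $w_n=B$. Given $(y,z)\in f_v$, let $y_1$ be a chamber with $\delta(y,y_1)=i_1$ and $\delta(y_1,z)=i_1v$, as provided by \eqref{eq:gallery}. We distinguish the three kinds of first step.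

\emph{Drop.} Here $\ell(i_1A)<\ell(A)$, so the reduced word of $A$ begins with $i_1$, as does that of $v$. In rank $2$ both words alternate between the two letters, so one is an initial segment of the other. The longer of $A$ and $v$ is a common upper bound, and $(A,B)$ is $v$-universal by Proposition~\ref{prop:bound}.

\emph{Rise.} Here $w_1=i_1A$ is longer than $A$. The sequence $(w_1,\dots,w_n)$ shows that $(w_1,B)\in L(i_1v)$, and $\ell(i_1v)=n-1$. By induction there is $x$ with $\delta^*(y_1,x)=w_1$ and $\delta^*(z,x)=B$. By (Tw2), $\delta^*(y,x)=i_1w_1=A$.

\emph{Stay.} Here $w_1=A$ and $\ell(i_1A)>\ell(A)$. The sequence $(i_1A,A,w_2,\dots,w_n)$ is admissible and begins with a drop, so $(i_1A,B)$ is $v$-universal by the first case. By thickness there is $y''\notin\{y,y_1\}$ in the $i_1$-panel of $y$, and $\delta(y'',z)=v$ by (B2). Hence there is $x$ with $\delta^*(y'',x)=i_1A$ and $\delta^*(z,x)=B$. By (Tw2), $\delta^*(y,x)=A$.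
\end{proof}

\begin{remark}\label{rem:shape}
Only the case of a drop used the rank. In any thick twin building in which Conjecture C fails, take $v$ of minimal length such that $L(v)$ contains a pair that is not $v$-universal, and fix a reduced word $i_1\cdots i_n$ of $v$. The arguments for a rise and a stay show that there is such a pair $(A,B)$ with $\ell(i_1A)<\ell(A)$, and by Proposition~\ref{prop:bound}, $A$ and $v$ have no common upper bound. In universal type this means that the reduced words of $A$ and $v$ begin with the same letter and that neither is an initial segment of the other, which needs a third letter. The triple of Theorem~\ref{thm:counter} has this shape at both ends: $t^{-1}=bcab$ and $v=bac\cdots$ part after the first letter, and so do $u=acab$ and $v^{-1}=abc\cdots$.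
\end{remark}

\section{Twin buildings of universal type, one panel at a time}\label{sec:construction}

From now on $(W,I)$ is universal and cardinals $k_i\ge3$ are fixed. We say that $w\in W$ \emph{begins} or \emph{ends} with $i$ if its reduced word does. Thus $\ell(iw)<\ell(w)$ if and only if $w$ begins with $i$, and $\ell(wi)<\ell(w)$ if and only if $w$ ends with $i$.

\subsection{The halves}

For each $i\in I$ let $C_i$ be a group of order $k_i$, and let $G$ be the free product of the groups $C_i$. Every $g\in G$ has a unique normal form $g=c_1\cdots c_m$ with $1\ne c_j\in C_{i_j}$ and $i_j\ne i_{j+1}$. The $c_j$ are its \emph{syllables}, $i_j$ is the \emph{type} of $c_j$, and we put $|g|=m$. For $g,h\in G$ let $\delta(g,h)=i_1\cdots i_m\in W$, where $i_1,\dots,i_m$ are the types of the syllables of $g^{-1}h$. This word is reduced.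

The pair $(G,\delta)$ is a building of type $(W,I)$. Axiom (B1) holds, and $\delta(h,g)=\delta(g,h)^{-1}$ because inversion reverses normal forms; so we may check (B2) and (B3) with the second argument moving. The chambers $h'$ with $\delta(h,h')=i$ are $h'=hc$ with $1\ne c\in C_i$. Let $w=\delta(g,h)$. If the last syllable of $g^{-1}h$ is not of type $i$, then $\ell(wi)>\ell(w)$ and $\delta(g,hc)=wi$ for every such $c$. If the last syllable $c_m$ is of type $i$, then $\delta(g,hc)=wi$ for $c=c_m^{-1}$ and $\delta(g,hc)=w$ for all other $c$. This gives (B2) and (B3).

The $i$-panels are the cosets $gC_i$, and they have $k_i$ chambers. Each $i$-panel contains exactly one element whose normal form does not end with a syllable of type $i$. We call it the \emph{gate} of the panel; the other elements of the panel have one syllable more. An element $g\ne1$ whose last syllable has type $i$ is a non-gate element of its $i$-panel and the gate of all its other panels, and $1$ is the gate of all its panels. This allows \emph{recursion over panels}: to define a function on $G$, define it at $1$ and then, by recursion on $|\cdot|$, extend it for each panel from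 the gate to the other chambers. Every $g\ne1$ is a non-gate element of exactly one panel, so it is reached exactly once, and the choices made on different panels never conflict.

Let $X_+$ and $X_-$ be two copies of this building.

\subsection{Codistance functions}

A codistance between $X_+$ and $X_-$ amounts to a family of functions $\delta^*(\cdot,x)$ on $X_+$, one for each $x\in X_-$. The first two parts of Lemma~\ref{lem:panel} are conditions on such a family, and we now check that they are also sufficient. A \emph{codistance function} is a map $\varphi\colon X_+\to W$ such that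
\begin{itemize}
\item[(C1)] for each $j\in I$ and each $j$-panel $P$ of $X_+$ there is $w\in W$ with $\ell(jw)>\ell(w)$ such that exactly one chamber of $P$, the \emph{top chamber}, has value $jw$ and all others have value $w$.
\end{itemize}
A family $(\varphi_x)_{x\in Q}$ of maps $X_+\to W$, indexed by a set $Q$, satisfies (C2) for the letter $i$ if
\begin{itemize}
\item[(C2)] for each $y\in X_+$ there is $w\in W$ with $\ell(wi)>\ell(w)$ such that exactly one $x\in Q$ has $\varphi_x(y)=wi$ and all other $x\in Q$ have $\varphi_x(y)=w$.
\end{itemize}

\begin{lemma}\label{lem:twinning}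
Let $\varphi_x$ $(x\in X_-)$ be codistance functions such that $(\varphi_x)_{x\in Q}$ satisfies \textup{(C2)} for $i$ whenever $Q$ is an $i$-panel of $X_-$. Then $\delta^*(y,x)=\varphi_x(y)$ and $\delta^*(x,y)=\varphi_x(y)^{-1}$, for $y\in X_+$ and $x\in X_-$, define a twin building with halves $X_+$ and $X_-$.
\end{lemma}

\begin{proof}
Axiom (Tw1) holds by definition. Let $y\in X_+$, $x\in X_-$, $w'=\varphi_x(y)$ and $j\in I$, and let $P$ be the $j$-panel of $y$. If $\ell(jw')<\ell(w')$, then $y$ is the top chamber of $P$ for $\varphi_x$ and all other chambers have value $jw'$; this gives (Tw2) and (Tw3). If $\ell(jw')>\ell(w')$, then (Tw2) is empty, and the top chamber differs from $y$ and has value $jw'$, which gives (Tw3). For $\epsilon=-$, condition (C2) says that on an $i$-panel $Q$ of $X_-$ the function $x\mapsto\delta^*(x,y)$ takes the value $iw^{-1}$ once and the value $w^{-1}$ otherwise, with $\ell(iw^{-1})>\ell(w^{-1})$. This is (C1) for $X_-$, and the argument just given applies.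
\end{proof}

\begin{lemma}\label{lem:first}
There is a codistance function $\varphi$ with $\varphi(1)=1$.
\end{lemma}

\begin{proof}
Use recursion over panels. Let $P$ be a $j$-panel with gate $y$ and $\varphi(y)=w$. If $w$ begins with $j$, give all other chambers of $P$ the value $jw$, so that $y$ is the top chamber. Otherwise give one other chamber the value $jw$ and the rest the value $w$.
\end{proof}

\subsection{Extension across a panel}\label{sub:extension}

We want to define the functions $\varphi_x$ by recursion over the panels of $X_-$. The step is the following. We are given a codistance function $\varphi$, a letter $i\in I$, a set $Q$ with $|Q|=k_i$ and an element $x\in Q$, and we look for codistance functions $\varphi_z$ $(z\in Q)$ with $\varphi_x=\varphi$ that satisfy (C2) for $i$. By (C2), the values $\varphi_z(y)$ must be $\bar\varphi(y)$ and $\bar\varphi(y)i$, where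
\[
\bar\varphi(y)=\text{the shorter of }\varphi(y)\text{ and }\varphi(y)i,
\]
and the only thing to choose is the element $\lambda(y)\in Q$ at which the longer value is taken. In the finished twin building $\lambda(y)$ is the projection of $y$ to $Q$. The choice must be made so that each $\varphi_z$ satisfies (C1).

Call a panel $P$ of $X_+$ \emph{critical} if it is an $i$-panel and $\varphi(P)=\{1,i\}$. By (C1), the values on an $i$-panel form a set $\{w,iw\}$, so an $i$-panel is critical as soon as one of its chambers has a value in $\{1,i\}$. On a critical panel $\bar\varphi=1$, and $P$ and $Q$ face each other like the two halves in Example~\ref{ex:rankone}; there $\lambda$ should be a bijection. On all other panels we keep $\lambda$ constant. A \emph{labeling} is a map $\lambda\colon X_+\to Q$ such that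
\begin{itemize}
\item[(L1)] $\lambda(y)=x$ if and only if $\varphi(y)$ ends with $i$;
\item[(L2)] $\lambda$ is constant on each non-critical panel, and $\lambda|_P\colon P\to Q$ is bijective for each critical panel $P$.
\end{itemize}
The two conditions are compatible because of the following property of universal type.
\begin{equation}\label{eq:last}
\begin{array}{l}
\text{If }P\text{ is a non-critical }j\text{-panel with values }w,\ jw\text{ and }\ell(jw)>\ell(w),\\
\text{then }w\text{ ends with }i\text{ if and only if }jw\text{ does.}
\end{array}
\end{equation}
Indeed, if $w\ne1$, then $w$ and $jw$ have the same last letter. If $w=1$, then $j\ne i$ because $P$ is not critical, and neither $1$ nor $j$ ends with $i$. (In other types the analogous statement fails: if $ab$ has order $3$, then $a\cdot ba=ba\cdot b$ is shortened by $b$ on the right and $ba$ is not.)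

\begin{lemma}\label{lem:freedom}
Labelings exist. More precisely, the following recursion over the panels of $X_+$ yields a labeling, whatever choices are made. Let $\lambda(1)=x$ if $\varphi(1)$ ends with $i$, and let $\lambda(1)$ be any element of $Q\setminus\{x\}$ otherwise. On a non-critical panel, copy the label of the gate. On a critical panel $P$, take any bijection $P\to Q$ that extends the label of the gate and sends the top chamber to $x$; such a bijection exists.
\end{lemma}

\begin{proof}
Condition (L2) holds by construction. We check (L1) along the recursion. On a non-critical panel it passes from the gate to the other chambers by \eqref{eq:last}. On a critical panel $P$ the top chamber has value $i$ and the others have value $1$, so (L1) asks exactly that the top chamber be the one with label $x$. By (L1) for the gate, the gate has label $x$ if and only if it is the top chamber, so the two prescriptions agree. Since $|P|=k_i=|Q|$, they extend to a bijection.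
\end{proof}

\begin{lemma}\label{lem:extension}
Let $\lambda$ be a labeling. For $z\in Q$ and $y\in X_+$ put $\varphi_z(y)=\bar\varphi(y)i$ if $\lambda(y)=z$, and $\varphi_z(y)=\bar\varphi(y)$ otherwise. Then $\varphi_x=\varphi$, every $\varphi_z$ is a codistance function, and $(\varphi_z)_{z\in Q}$ satisfies \textup{(C2)} for $i$. Moreover, for $z\in Q\setminus\{x\}$ and $y\in X_+$:
\begin{enumerate}
\item $\varphi_z(y)$ ends with $i$ if and only if $\lambda(y)=z$;
\item $\varphi(y)=\varphi_z(y)i$ if $\lambda(y)\in\{x,z\}$, and $\varphi(y)=\varphi_z(y)$ otherwise;
\item $\varphi_z(y)\in\{1,i\}$ if and only if $\varphi(y)\in\{1,i\}$.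
\end{enumerate}
\end{lemma}

\begin{proof}
The element $\bar\varphi(y)$ does not end with $i$, and $\bar\varphi(y)i$ does. This gives (1) and (C2), and with (L1) it gives $\varphi_x=\varphi$. Statement (2) follows by comparing the definitions of $\varphi_x(y)$ and $\varphi_z(y)$, and (3) follows from (2). It remains to check (C1) for $\varphi_z$, $z\in Q$, on a $j$-panel $P$.

If $P$ is critical, then $j=i$ and $\bar\varphi=1$ on $P$. So $\varphi_z$ has value $i$ on the unique chamber of $P$ with label $z$ and value $1$ on the others.

Let $P$ be non-critical, with $\varphi$-values $w$ and $jw$, where $\ell(jw)>\ell(w)$. Then $\lambda$ is constant on $P$, so either $\varphi_z=\bar\varphi$ on $P$ or $\varphi_z=\bar\varphi i$ on $P$. By \eqref{eq:last} there are two cases. If neither $w$ nor $jw$ ends with $i$, put $w'=w$. If both do, put $w'=wi$, the word $w$ with its last letter removed. In both cases $\bar\varphi$ has value $jw'$ on the top chamber of $P$ and $w'$ on the others, and the word consisting of $j$, the reduced word of $w'$, and $i$ is reduced. Hence $\ell(jw')>\ell(w')$ and $\ell(jw'i)>\ell(w'i)$, and $\varphi_z$ satisfies (C1) on $P$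 with the same top chamber as $\varphi$.
\end{proof}

\begin{proposition}\label{prop:build}
Let $\varphi_1$ be a codistance function. By recursion over the panels of $X_-$, choose for each $i$-panel $Q$ of $X_-$ with gate $x$ a labeling for $(\varphi_x,i,Q,x)$, and define $\varphi_z$ for $z\in Q\setminus\{x\}$ as in Lemma~\ref{lem:extension}. Then $\delta^*(y,x)=\varphi_x(y)$ defines a thick twin building with halves $X_+$ and $X_-$.
\end{proposition}

\begin{proof}
Each $\varphi_z$ is defined exactly once. By Lemma~\ref{lem:extension} it is a codistance function, and (C2) holds on every panel of $X_-$. Apply Lemma~\ref{lem:twinning}. Thickness holds because $k_i\ge3$.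
\end{proof}

\section{Keeping a profile away from a gallery}\label{sec:forbid}

For a codistance function $\varphi$ and a gallery $\gamma=(y_0,\dots,y_n)$ in $X_+$ write $\varphi(\gamma)=(\varphi(y_0),\dots,\varphi(y_n))$. In the twin building of Proposition~\ref{prop:build}, $\varphi_x(\gamma)$ is the profile of $x$ along $\gamma$. The plan has two parts. First, we choose the bijections on critical panels so that a certain admissible sequence is not the profile of any $x\in X_-$ along one fixed gallery $\gamma$. Second, we arrange that this sequence is the only admissible sequence with its two ends. Then the pair of ends lies in $L(v)$ but not in $E(y_0,y_n)$. The following example shows how the first part works for one extension step.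

\begin{example}\label{ex:pattern}
Let $y_0=1,y_1,\dots,y_5$ be a gallery of type $(a,b,a,b,a)$ in which $y_{j-1}$ is the gate of the panel $P_j$ containing $y_{j-1}$ and $y_j$. Consider an extension with $i=a$. We want no $z\ne x$ to have $\varphi_z(\gamma)=(a,1,1,1,1,a)$. If some $z\ne x$ does, then by Lemma~\ref{lem:extension} the $a$-panels $P_1,P_3,P_5$ are critical, and the labels of $y_0,\dots,y_5$ are $z,\mu,\mu,\nu,\nu,z$ with $\mu,\nu\ne z$. We can prevent this pattern. When the recursion reaches $P_3$, the gate $y_2$ has label $\mu\ne\lambda(y_0)$, so we may give $y_3$ the label $\lambda(y_0)$, unless $y_3$ is the top chamber and must have label $x$. In that exceptional case the gate $y_4$ of $P_5$ has label $x$, so $y_5$ may have any label other than $x$; there are at least two, and we take one different from $\lambda(y_0)$.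

Two limitations determine the shape of the real construction.

(i) Two critical panels are not enough if $k_a=3$. For a gallery of type $(a,b,a)$ with $\varphi(\gamma)=(1,1,1,1)$, all labels lie in the two-element set $Q\setminus\{x\}$ and $\lambda(y_0)\ne\lambda(y_1)=\lambda(y_2)\ne\lambda(y_3)$. So $z=\lambda(y_0)=\lambda(y_3)$ has $\varphi_z(\gamma)=(a,1,1,a)$, whatever we choose.

(ii) The profile can enter through another letter. For the gallery of type $(a,b,a,b,a)$ let $\varphi(\gamma)=(a,1,b,b,1,a)$, $i=b$ and $k_b\ge4$. At most three labels occur on $\gamma$, one of them $x$, and any other $z\in Q$ has $\varphi_z(\gamma)=\bar\varphi(\gamma)=(a,1,1,1,1,a)$.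
\end{example}

So we need a gallery and a sequence such that \emph{every} letter either shows the pattern $z,\mu,\nu,z$ across three consecutive critical panels or cannot produce a critical panel on the gallery at all. We interleave one pattern for $a$ with one for $b$. Let $(i_1,\dots,i_{10})$ and $e=(e_0,\dots,e_{10})$ be given by the second and third rows of the following table.
\[
\begin{array}{c|ccccccccccc}
j&0&1&2&3&4&5&6&7&8&9&10\\ \hline
i_j&&b&a&c&a&b&a&b&c&b&a\\
e_j&b&1&a&a&1&1&1&b&b&1&a\\ \hline
\lambda(y_j),\ i=a&\mu_0&\mu_0&z&z&\mu_1&\mu_1&\mu_2&\mu_2&\mu_2&\mu_2&z\\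
\lambda(y_j),\ i=b&z&\nu_1&\nu_1&\nu_1&\nu_1&\nu_2&\nu_2&z&z&\nu_3&\nu_3
\end{array}
\]
The word $i_1\cdots i_{10}$ is the reduced word of $v=bacababcba$. Choose $1\ne g_j\in C_{i_j}$ and put $y_j=g_1\cdots g_j\in X_+$ for $0\le j\le10$, so that $y_0=1$. Then $\gamma=(y_0,\dots,y_{10})$ is a gallery of type $(i_1,\dots,i_{10})$ and $\delta_+(y_0,y_{10})=v$. Let $P_j$ be the $i_j$-panel containing $y_{j-1}$ and $y_j$; its gate is $y_{j-1}$. The last two rows of the table show the labels that $\varphi_z(\gamma)=e$ would force in an extension with $i=a$ or $i=b$: labels change only across $i$-panels, and all $\mu_k,\nu_k$ differ from $z$. The pattern of Example~\ref{ex:pattern} appears across $P_4,P_6,P_{10}$ for $a$ and across $P_1,P_5,P_7$ for $b$. At the two $c$-panels the entries of $e$ are $a$ and $b$, so these panels cannot be critical.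

The sequence $e$ is not determined by its ends: $(b,1,\dots,1,a)$ is admissible as well. We shall see in Section~\ref{sec:rigid} that the sequence $(e_j\,cab)_j$ is determined by its ends. This is the sequence to exclude, but we cannot exclude it alone. If no panel of $\gamma$ is critical, then by Lemma~\ref{lem:extension}(2) an extension either leaves $\varphi(\gamma)$ unchanged or multiplies all entries on the right by $i$. To keep $(e_j\,cab)_j$ away we must therefore also keep $(e_j\,ca)_j$, $(e_j\,c)_j$, $e$ and the longer sequences away. Put
\[
N=\{1\}\cup\{g\in W: g\text{ begins with a letter not in }\{a,b\}\},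
\]
\[
\mathcal B=\{(e_0g,\dots,e_{10}g): g\in N\}.
\]
Since $e_j\in\{1,a,b\}$, we have $\ell(e_jg)=\ell(e_j)+\ell(g)$ for $g\in N$.

\begin{lemma}\label{lem:avoid}
Let $\varphi,i,Q,x$ be as in Section~\ref{sub:extension}, and suppose that $\varphi(\gamma)\notin\mathcal B$. Then there is a labeling $\lambda$ such that $\varphi_z(\gamma)\notin\mathcal B$ for all $z\in Q$.
\end{lemma}

\begin{proof}
If $i\notin\{a,b\}$, let $\lambda$ be any labeling. If $i\in\{a,b\}$, put
\[
(p,q,r)=(4,6,10)\ \text{ for } i=a,\qquad (p,q,r)=(1,5,7)\ \text{ for } i=b.
\]
The table shows that in both cases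
\begin{equation}\label{eq:pqr}
\begin{array}{l}
i_p=i_q=i_r=i,\quad i_j\ne i\text{ for }p<j<q\text{ and for }q<j<r,\\
e_{p-1}=i,\quad e_q=1,\quad e_r=i.
\end{array}
\end{equation}
Panels of type different from $i$ are not critical, so every labeling has $\lambda(y_p)=\lambda(y_{q-1})$ and $\lambda(y_q)=\lambda(y_{r-1})$. We run the recursion of Lemma~\ref{lem:freedom} with two rules for the bijections on $P_q$ and $P_r$; all other choices are arbitrary. The label of $y_{p-1}$ is already defined when these panels are reached.
\begin{itemize}
\item[(R1)] If $P_p$ and $P_q$ are critical, $\lambda(y_{p-1})\ne x$ and $\varphi(y_q)\ne i$, put $\lambda(y_q)=\lambda(y_{p-1})$.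
\item[(R2)] If $P_r$ is critical and $\lambda(y_{r-1})=x$, choose $\lambda(y_r)\ne\lambda(y_{p-1})$.
\end{itemize}
Both rules can be obeyed. In (R1), $y_q$ is neither the gate nor the top chamber of $P_q$. The label $\lambda(y_{p-1})$ differs from $x$, and it differs from the label $\lambda(y_{q-1})=\lambda(y_p)$ of the gate because $\lambda$ is injective on the critical panel $P_p$. So the three prescriptions on $P_q$ extend to a bijection $P_q\to Q$. In (R2), the gate $y_{r-1}$ of $P_r$ is the top chamber, so $\lambda(y_r)$ may be any element of $Q\setminus\{x\}$, and this set has at least two elements because $k_i\ge3$.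

Suppose now that $\varphi_z(\gamma)=(e_jg)_j$ with $z\in Q$ and $g\in N$. Then $z\ne x$, because $\varphi_x=\varphi$.

\emph{Case 1: $g=1$ and $i\in\{a,b\}$.} By \eqref{eq:pqr}, the values of $\varphi_z$ at $y_{p-1},y_q,y_r$ are $i,1,i$. By Lemma~\ref{lem:extension}(3) the $i$-panels $P_p,P_q,P_r$ are critical, and by Lemma~\ref{lem:extension}(1)
\[
\lambda(y_{p-1})=\lambda(y_r)=z\ne\lambda(y_q).
\]
If $\varphi(y_q)\ne i$, then (R1) applies, since $z\ne x$, and gives $\lambda(y_q)=z$, a contradiction. If $\varphi(y_q)=i$, then $\lambda(y_{r-1})=\lambda(y_q)=x$ by (L1), and (R2) gives $\lambda(y_r)\ne\lambda(y_{p-1})$, a contradiction.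

\emph{Case 2: $g\ne1$ or $i\notin\{a,b\}$.} We first show that no $P_j$ is critical. Suppose that $P_j$ is critical. Then $i_j=i$, and $e_{j-1}g,\,e_jg\in\{1,i\}$ by Lemma~\ref{lem:extension}(3). If $g=1$, then $i\notin\{a,b\}$, so $i=c$ and $j\in\{3,8\}$; but $e_3=a$ and $e_8=b$ are not in $\{1,c\}$. If $g\ne1$, then additivity of lengths forces $e_{j-1}=e_j=1$ and $g=i$. Since $g\in N$, we get $i\notin\{a,b\}$; but $e_{j-1}=e_j=1$ only for $j=5,6$, and $i_5=b$, $i_6=a$.

Hence $\lambda$ is constant on $\gamma$, and by Lemma~\ref{lem:extension}(2), $\varphi(\gamma)$ is $(e_jg)_j$ or $(e_jgi)_j$. We claim that $gi\in N$. If $g=1$, then $gi=i\notin\{a,b\}$. If $g=i$, then $gi=1$. Otherwise $g\notin\{1,i\}$, and $gi$ begins with the same letter as $g$. So $\varphi(\gamma)\in\mathcal B$ in either case, contrary to the hypothesis.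
\end{proof}

\section{A pair with a unique admissible sequence}\label{sec:rigid}

The suffix $cab$ is chosen so that the letter $c$ punishes the wrong choice. In $e$, steps $2$ and $4$ go from $1$ to $a$ and back, and nothing prevents a sequence from staying at $1$ instead. With the suffix, a stay at $cab$ in step $2$ is followed by the letters $c,a,b$, which force three drops and erase the suffix. The $c$ in step $8$ plays the same role for a sequence read backward.

\begin{lemma}\label{lem:rigid}
The sequence $(e_j\,cab)_{0\le j\le10}$, that is,
\[
(bcab,\ cab,\ acab,\ acab,\ cab,\ cab,\ cab,\ bcab,\ bcab,\ cab,\ acab),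
\]
is admissible for $(i_1,\dots,i_{10})$, and it is the only admissible sequence $(w_0,\dots,w_{10})$ with $w_0=bcab$ and $w_{10}=acab$.
\end{lemma}

\begin{proof}
Steps $1,4,9$ are drops and steps $2,7,10$ are rises. Steps $3,5,6,8$ are stays, at $acab,cab,cab,bcab$, and these words do not begin with the respective letters $c,b,a,c$. So the sequence is admissible.

Let $(w_0,\dots,w_{10})$ be admissible with the given ends. If $w_{j-1}$ begins with $i_j$, then $w_j=i_jw_{j-1}$; otherwise $w_j\in\{w_{j-1},i_jw_{j-1}\}$. Since the reverse of a step is a step, the same holds with $w_{j-1}$ and $w_j$ interchanged. We compute the possible values of $w_6$ from both ends.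

\emph{Forward from $w_0=bcab$}, with letters $b,a,c,a,b,a$. We have $w_1=cab$ and $w_2\in\{cab,acab\}$; if $w_2=acab$, then $w_3\in\{acab,cacab\}$.
\begin{itemize}
\item[(F1)] $w_2=cab$. Then $w_3=ab$, $w_4=b$, $w_5=1$ and $w_6\in\{1,a\}$.
\item[(F2)] $w_2=w_3=acab$. Then $w_4=cab$ and $w_5\in\{cab,bcab\}$. If $w_5=cab$, then $w_6\in\{cab,acab\}$. If $w_5=bcab$, then $w_6\in\{bcab,abcab\}$.
\item[(F3)] $w_2=acab$, $w_3=cacab$. None of the letters $i_4,i_5,i_6$ is $c$, so the initial $c$ of $w_3$ is never removed, and the reduced word of $w_6$ ends with $cacab$.
\end{itemize}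

\emph{Backward from $w_{10}=acab$}, with letters $i_{10},i_9,i_8,i_7=a,b,c,b$. We have $w_9=cab$ and $w_8\in\{cab,bcab\}$; if $w_8=bcab$, then $w_7\in\{bcab,cbcab\}$.
\begin{itemize}
\item[(G1)] $w_8=cab$. Then $w_7=ab$ and $w_6\in\{ab,bab\}$.
\item[(G2)] $w_8=w_7=bcab$. Then $w_6=cab$.
\item[(G3)] $w_8=bcab$, $w_7=cbcab$. Then $w_6\in\{cbcab,bcbcab\}$.
\end{itemize}

Of the five backward values $ab$, $bab$, $cab$, $cbcab$, $bcbcab$, none ends with $cacab$, and only $cab$ occurs in (F1) or (F2). So $w_6=cab$, we are in case (F2) with $w_5=cab$ and in case (G2), and all entries are as stated.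
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:counter}]
Let $\varphi_1$ be a codistance function with $\varphi_1(y_0)=\varphi_1(1)=1$, as in Lemma~\ref{lem:first}. The first entry of a member of $\mathcal B$ is $bg$ with $g\in N$, which has length at least $1$, so $\varphi_1(\gamma)\notin\mathcal B$. Run the recursion of Proposition~\ref{prop:build}, choosing each labeling by Lemma~\ref{lem:avoid}; the hypothesis of that lemma holds at the gate of each panel by induction on $|\cdot|$. We obtain a thick twin building $T$ of type $(W,I)$ whose $i$-panels have $k_i$ chambers and in which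
\begin{equation}\label{eq:avoid}
\varphi_x(\gamma)\notin\mathcal B\qquad\text{for all }x\in X_-.
\end{equation}

We have $t^{-1}=bcab$ and $u=acab$. By Lemma~\ref{lem:rigid}, $(t^{-1},u)\in L(v)$, so $f_v\cap(r_t\circ r_u)\ne\emptyset$ by Proposition~\ref{prop:reform}(3).

The pair $(y_0,y_{10})$ lies in $f_v$. Suppose that it lies in $r_t\circ r_u$. By \eqref{eq:E} there is $x\in X_-$ with $\varphi_x(y_0)=bcab$ and $\varphi_x(y_{10})=acab$. The profile $\varphi_x(\gamma)$ is admissible by Proposition~\ref{prop:reform}(1), so it equals $(e_j\,cab)_j$ by Lemma~\ref{lem:rigid}. Since $cab\in N$, this sequence lies in $\mathcal B$, contrary to \eqref{eq:avoid}. Hence $(y_0,y_{10})\in f_v\setminus(r_t\circ r_u)$.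
\end{proof}

\begin{thebibliography}{1}

\bibitem{HTB}
\emph{Hypergroups and Twin Buildings, I},
\texttt{https://publications.mfo.de/\allowbreak bitstream/\allowbreak handle/\allowbreak mfo/\allowbreak 4048/\allowbreak OWP-2023-10.pdf\allowbreak ?sequence=1\allowbreak \&isAllowed=y}

\end{thebibliography}
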